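
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{fact}[theorem]{Fact}
\theoremstyle{definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Reals computable from their initial segment $\hat\Omega$ numbers}


\begin{abstract}
For a prefix-free machine $V$ and a real $X$ let
$\hat\Omega_V(X)=\sum_n 2^{-K_V(X\upharpoonright n)}$. If $V$ is optimal and $X$ is
$K$-trivial, then $\hat\Omega_V(X)$ computes $X$. We show that the converse fails for
\emph{every} optimal $V$: there are a single Turing functional $\Phi$, depending on $V$, and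
continuum many reals $X$, not $K$-trivial, such that $\Phi^{\hat\Omega_V(X)}=X$. Hence there is no
universal prefix-free machine $V$ for which $\hat\Omega_V(X)\ge_T X$ forces $X$ to be
$K$-trivial. The proof is a construction against an opponent who controls $V$. Its main
tool is a lemma saying that to raise the minimum of $\hat\Omega_V$ over a
tree, relative to a branch on which this minimum was attained, costs the opponent many times
the amount of the raise.
\end{abstract}


\section{The question and the answer}\label{sec:intro}

\subsection{The question}
A \emph{string} is a finite binary string, and $\preceq$, $\prec$ denote the prefix and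
proper prefix relations. A \emph{real} is an element $X$ of $2^\omega$, and
$X\upharpoonright n$ is the string of its first $n$ bits. A \emph{prefix-free machine} is a
partial computable function $M$ from strings to strings whose domain contains no two
strings $p\prec p'$. Its prefix-free complexity is
\[
K_M(\sigma)=\min\{|p|: M(p)=\sigma\}\qquad(\min\emptyset=\infty).
\]
The machine $V$ is \emph{universal} if for every prefix-free machine $M$ there is a string
$\rho_M$ such that $V(\rho_M p)=M(p)$ for all $p$, both sides being undefined
simultaneously. It is \emph{optimal} if for every prefix-free $M$ there is a constant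
$c_M$ with $K_V(\sigma)\le K_M(\sigma)+c_M$ for all $\sigma$. A universal machine is
optimal, with $c_M=|\rho_M|$; the converse need not hold. We write $K=K_{\mathbb U}$ for a fixed
standard universal machine $\mathbb U$, and $K(n)$ for the complexity of $n$ under a fixed computable
coding of numbers by strings. A real $X$ is \emph{$K$-trivial} if there is a constant $b$
with $K(X\upharpoonright n)\le K(n)+b$ for all $n$.

For a prefix-free machine $V$ the number
\[
\hat\Omega_V(X)=\sum_n 2^{-K_V(X\upharpoonright n)}
\]
adds up, along the path $X$, the weights $2^{-K_V(\sigma)}$ that $V$ gives to the initial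
segments of $X$. Since a prefix-free domain satisfies $\sum_p2^{-|p|}\le 1$, we have
$\sum_\sigma 2^{-K_V(\sigma)}\le1$. So $\sum_{|\sigma|>n}2^{-K_V(\sigma)}\to0$ as $n\to\infty$,
and $\hat\Omega_V$ is a continuous function
from $2^\omega$ to $[0,1]$. Given $X$, one can approximate $\hat\Omega_V(X)$ from below. We
ask about the other direction: when can the path be recovered from the sum?

If $X$ is computable, this is trivial. If $X$ is $K$-trivial and $V$ is optimal, it can be
recovered too, but for a reason that has nothing to do with coding: then
$\hat\Omega_V(X)$ is Turing equivalent to $\emptyset'$, and $\emptyset'$ computes every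
$K$-trivial real (Theorem~\ref{thm:B}). For other reals $X$ no such reason is in sight. A
single number need not remember the summands it came from; moreover, the machine
may be chosen so as to distribute its weights maliciously and to blur the difference
between paths. So one might guess that a well chosen $V$ leaves only the $K$-trivial
reals. The following question is posed in \cite{omega}.

\begin{question}\label{q}
Is there a universal prefix-free machine $V$ such that for every $X$, if
$\hat\Omega_V(X)\ge_T X$, then $X$ must be $K$-trivial?
\end{question}

\subsection{The answer}
The answer is no. In fact, for every optimal machine $V$ there is a single functional that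
recovers $X$ from $\hat\Omega_V(X)$ for all $X$ in a certain perfect set. A number in $[0,1)$
is identified, as an oracle, with its binary expansion not ending in $111\ldots$. If $V$ is
optimal, then every string has finite $K_V$, so the strings off $X$ carry positive weight
and $\hat\Omega_V(X)<1$.

\begin{theorem}\label{thm:A}
Let $V$ be an optimal prefix-free machine. There are a Turing functional $\Phi$ and a
continuous injection $A\mapsto X_A$ of $2^\omega$ into $2^\omega$ such that for all $A$
\[
\Phi^{\hat\Omega_V(X_A)}=X_A\qquad\text{and}\qquad
X_A\oplus\emptyset'\equiv_T A\oplus\emptyset'.
\]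
\end{theorem}

To pass from this to non-$K$-trivial reals we only need that $K$-trivial reals are rare.

\begin{fact}[Chaitin]\label{fact:chaitin}
For each $b$ only finitely many reals $X$ satisfy $K(X\upharpoonright n)\le K(n)+b$ for all
$n$, and each of them is computable from $\emptyset'$.
\end{fact}

\begin{proof}
The coding theorem says that for every prefix-free $M$ we have
$\sum_{M(p)=n}2^{-|p|}\le 2^{-K(n)+O(1)}$. Applied to $M(p)=|\mathbb U(p)|$ it gives
$\sum_{|\sigma|=n}2^{-K(\sigma)}\le2^{-K(n)+O(1)}$. So there is a number $B=2^{b+O(1)}$ such
that at most $B$ strings of each length $n$ satisfy $K(\sigma)\le K(n)+b$. The tree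
$\{\sigma: K(\tau)\le K(|\tau|)+b\text{ for all }\tau\preceq\sigma\}$ is computable from
$\emptyset'$ and has at most $B$ strings of each length, hence at most $B$ infinite paths. Each
path $X$ is isolated: some $\sigma\prec X$ lies on no other path. To compute
$X\upharpoonright n$ from $\emptyset'$, search for $m>n$ such that all strings of length $m$
on the tree that extend $\sigma$ agree on their first $n$ bits; such an $m$ exists by
compactness, and the common bits are those of $X$.
\end{proof}

\begin{corollary}\label{cor:answer}
For every optimal, in particular for every universal, prefix-free machine $V$ there are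
continuum many reals $X$ that are not $K$-trivial and satisfy $\hat\Omega_V(X)\ge_TX$. So
the answer to Question~\ref{q} is no.
\end{corollary}

\begin{proof}
There are only countably many $K$-trivial reals by Fact~\ref{fact:chaitin}, so all but
countably many $X_A$ are examples. An explicit one is $X=X_{\emptyset''}$: if
$X\le_T\emptyset'$, then $\emptyset''\le_T X\oplus\emptyset'\le_T\emptyset'$, which is false;
so $X$ is not computable from $\emptyset'$, hence not $K$-trivial.
\end{proof}

\begin{remark}
Optimality cannot be dropped from Corollary~\ref{cor:answer}. For the machine with empty
domain, $\hat\Omega_V(X)=0$ for all $X$, so $\hat\Omega_V(X)\ge_TX$ holds only for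
computable $X$. In the proof, optimality says that we, too, may put weight on
strings; see Lemma~\ref{lem:pay}.
\end{remark}

Section~\ref{sec:weights} sets up the game between us and the machine $V$.
Section~\ref{sec:tree} proves the lemma on which everything rests. Section~\ref{sec:plan}
explains the construction, Section~\ref{sec:construction} carries it out, and
Sections~\ref{sec:budgets}--\ref{sec:proofA} verify it. Section~\ref{sec:B} proves the
statement about $K$-trivial reals quoted above; Theorem~\ref{thm:A} does not
depend on it.

\section{Weights, fresh strings, and what we may spend}\label{sec:weights}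

Fix an optimal prefix-free machine $V$ and a computable approximation $K_{V,t}(\sigma)$,
nonincreasing in $t$ with limit $K_V(\sigma)$, such that $K_{V,t}(\sigma)=\infty$ whenever
$|\sigma|\ge t$. Put
\[
w_t(\sigma)=2^{-K_{V,t}(\sigma)}\quad(2^{-\infty}=0),\qquad w=\lim_t w_t .
\]
Each $w_t(\sigma)$ is $0$ or a power of two that is at most $1$; it is nondecreasing in
$t$; and $\sum_\sigma w(\sigma)\le1$. For a string $\sigma$ and a real $x$ let
\[
S_t(\sigma)=\sum_{\nu\preceq\sigma}w_t(\nu),\qquad
W_t(x)=\sum_n w_t(x\upharpoonright n),\qquad
C_t(\sigma)=\sum_{\nu\succ\sigma}w_t(\nu).
\]
So $S_t(\sigma)$ is the weight on the way up to $\sigma$, and $C_t(\sigma)$ is all the weight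
strictly above $\sigma$. Let $S,W,C$ be the limits; thus $W=\hat\Omega_V$. Let $[\sigma]$
be the set of reals extending $\sigma$. As $W_t(x)$ depends only on $x\upharpoonright t$,
the minimum of $W_t$ over a nonempty clopen set exists and is a dyadic rational, computable
from $t$ and the set.

A string $\rho$ is \emph{$t$-fresh} if $|\rho|\ge t$. Then $w_t$ vanishes on $\rho$ and all
its extensions, so $W_t$ is constant on $[\rho]$ with value $S_t(\rho)$. If $E\neq\emptyset$
is clopen and $v=\min_EW_t$, then there are arbitrarily long $t$-fresh strings $\rho$ with
$[\rho]\subseteq E$ and $S_t(\rho)=v$: take long initial segments of a point of $E$ where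
the minimum is attained.

We view $V$ as an opponent who raises weights as time goes on, with a total of at most
$1$. We can raise weights as well. Recall the Kraft--Chaitin theorem: if $L$ is a c.e.\ set of
pairs $(\kappa,\eta)$ with $\sum_{(\kappa,\eta)\in L}2^{-\kappa}\le1$, then there is a
prefix-free machine $M$ with $K_M(\eta)\le\kappa$ for all $(\kappa,\eta)\in L$.

\begin{lemma}\label{lem:pay}
Let $L_c$ $(c\in\omega)$ be uniformly c.e.\ sets of pairs of a positive integer $\kappa$ and
a string $\eta$, with $\sum_{(\kappa,\eta)\in L_c}2^{-\kappa}\le 1$ for every $c$. Then there is a
$c$ such that $K_V(\eta)\le\kappa+c$ for all $(\kappa,\eta)\in L_c$.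
\end{lemma}

\begin{proof}
Let $L=\{(\kappa+2\lceil\log_2(c+1)\rceil+1,\eta): c\in\omega,\ (\kappa,\eta)\in L_c\}$.
This is a c.e.\ set with
$\sum_{(\kappa',\eta)\in L}2^{-\kappa'}\le\sum_c\frac1{2(c+1)^2}<1$. Let $M$ be the machine that the
Kraft--Chaitin theorem gives for $L$, and $c_M$ a constant with $K_V\le K_M+c_M$. Choose $c$ with
$c\ge c_M+2\lceil\log_2(c+1)\rceil+1$. Then
$K_V(\eta)\le\kappa+2\lceil\log_2(c+1)\rceil+1+c_M\le\kappa+c$ for $(\kappa,\eta)\in L_c$.
\end{proof}

So we may act as if we could give weights to strings, with total at most $2^{-c}$; we have to
play with all $c$ simultaneously, and the lemma names a $c$ for which the opponent carries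
out all our wishes. Since $2^{-c}$ is small, \emph{we must always spend much less than the
opponent}. (The weight that $V$ puts on strings at our request is part of its total of $1$. The
estimates below count all the weight that appears, whoever wanted it.)

\section{Raising a minimum is expensive}\label{sec:tree}

To code one bit into the value of $W$ we want to keep some cylinder visibly higher, in
terms of $W$, than some others. Suppose we raise $W$ on a cylinder $[\sigma]$ by $u$. If the comparison
is with one other cylinder, the opponent can raise that one also, at a cost of about $u$. We
have spent as much as he has, and we cannot afford this. The remedy is to compare with the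
\emph{minimum} of $W$ over all points still available, and to take for $\sigma$ a place where this minimum is
attained. Now, to undo our advantage, he has to raise $W$ everywhere on the available set,
and he cannot do so by weights below $\sigma$, since these raise $[\sigma]$ as well. The
following lemma computes the price.

Let $\pi$ be a string and $d\ge1$. The strings $\lambda\succeq\pi$ of length $|\pi|+d$ are
called \emph{blocks}. Consider a sequence of pairs $(t,U)$, called \emph{moments}, with
$t$ nondecreasing and $U\subseteq[\pi]$ clopen and nonincreasing along the sequence, such that
$U\cap[\lambda]\ne\emptyset$ for each block $\lambda$. Let $\beta=\min_UW_t$. An index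
or argument $a$ that is a moment $(t,U)$ means evaluation there; for example $S_a=S_t$.

\begin{lemma}\label{lem:tree}
Let $a_1\le b_1\le a_2\le\dots\le a_f\le b_f$ be moments in the order of the sequence,
$\lambda_1,\dots,\lambda_f$ blocks, and $h>0$, such that for all $k$
\begin{enumerate}
\item[(1)] at $a_k$ the minimum $\beta(a_k)$ is attained at a point of $U\cap[\lambda_k]$;
\item[(2)] $\beta(b_k)-\beta(a_k)\ge S_{b_k}(\lambda_k)-S_{a_k}(\lambda_k)+h$.
\end{enumerate}
Then $(d+1)fh\le C_{b_f}(\pi)$.
\end{lemma}

\noindent\emph{The case $d=1$.} Between $a_k$ and $b_k$ the minimum rises by at least $h$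
more than $S(\lambda_k)$, hence by at least $h$ more than $S(\pi)$, because
$S(\lambda_k)-S(\pi)=w(\lambda_k)$ does not decrease. The number $\beta-S(\pi)$, the
least weight that a point of $U$ carries beyond $\pi$, never decreases, and it gains at
least $h$ in each of the $f$ periods. So at $b_f$ it is at least $fh$. But $U$ meets both
$[\pi0]$ and $[\pi1]$, and the available points on \emph{each} side carry at least $fh$ beyond
$\pi$. Hence $C(\pi)\ge2fh$.

For larger $d$ the same doubling takes place at every branching between $\pi$ and the
blocks. To exploit it we apply the argument to every string between $\pi$ and the blocks, and this is why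
(2) speaks about $S(\lambda_k)$ and not only about $S(\pi)$.

\begin{proof}[Proof of Lemma \ref{lem:tree}]
For $\nu\succeq\pi$ with $|\nu|=|\pi|+i$, $0\le i\le d$, let
\[
m_\nu=\min\{W_t(x)-S_t(\nu):x\in U\cap[\nu]\},\qquad f_\nu=\#\{k:\lambda_k\succeq\nu\}.
\]
Here $W_t(x)-S_t(\nu)$ is the weight on the proper extensions of $\nu$ along $x$; it is
nonnegative and nondecreasing in $t$. Since $U$ only shrinks, $m_\nu\ge0$ is nondecreasing along
the moments. If $\lambda_k\succeq\nu$, then $m_\nu(a_k)\le\beta(a_k)-S_{a_k}(\nu)$ by (1),
and $m_\nu(b_k)\ge\beta(b_k)-S_{b_k}(\nu)$ because $U\cap[\nu]\subseteq U$. As $S_t(\lambda_k)-S_t(\nu)$ is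
nondecreasing in $t$, (2) yields
\[
m_\nu(b_k)-m_\nu(a_k)\ \ge\ h+\bigl(S_{b_k}(\lambda_k)-S_{b_k}(\nu)\bigr)
-\bigl(S_{a_k}(\lambda_k)-S_{a_k}(\nu)\bigr)\ \ge\ h .
\]
The periods from $a_k$ to $b_k$ do not overlap, so $m_\nu\ge hf_\nu$ at the moment $b_f$.
From now on everything is evaluated at $b_f$. We claim that for $|\nu|=|\pi|+i$
\[
C(\nu)\ \ge\ (d-i)hf_\nu+m_\nu .
\]
For $i=d$ this holds since along a point attaining $m_\nu$ the weights on proper extensions
of $\nu$ sum to $m_\nu$. Let $i<d$. A point of $U\cap[\nu j]$ attaining $m_{\nu j}$ shows
$m_\nu\le w(\nu j)+m_{\nu j}$ for $j=0,1$, and $f_\nu=f_{\nu0}+f_{\nu1}$. By induction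
\begin{align*}
C(\nu)=\sum_{j}\bigl(w(\nu j)+C(\nu j)\bigr)
&\ge\sum_j\bigl(w(\nu j)+m_{\nu j}\bigr)+(d-i-1)hf_\nu\\
&\ge2m_\nu+(d-i-1)hf_\nu\ \ge\ m_\nu+(d-i)hf_\nu .
\end{align*}
For $\nu=\pi$ we get $C(\pi)\ge dhf+m_\pi\ge(d+1)hf$.
\end{proof}

\section{The plan}\label{sec:plan}

\subsection*{One bit}
Let $U$ be the set of available points above some root, and $\beta=\min_UW$. We take two
cylinders $[\sigma_1]$, $[\sigma_2]$ out of $U$, each at a place where the minimum is
attained at that time, and raise $W$ by $u_j$ on a part of $[\sigma_j]$. The scales satisfy $u_0\gg u_1\gg u_2$.
Let $y_j$ be the minimum of $W$ over that part. We keep the $j$-th item as long as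
\begin{equation}\label{eq:bands}
\beta+\tfrac12u_j\ \le\ y_j\ \le\ \beta+\tfrac14u_{j-1},
\end{equation}
and replace it by a new one otherwise (Figure~\ref{fig}). If the left inequality fails, $\beta$ has risen by
$u_j/2$ relative to the item, and by Lemma~\ref{lem:tree} the opponent pays for this
$(d+1)u_j/2$, whereas the item has cost us $u_j$. If the right inequality fails, the opponent
has placed more than $u_{j-1}/4$ above the root. With $d$ and $u_{j-1}/u_j$ large we spend
as little as we like in comparison with his total of $1$. The scale $u_1$ has to be much smaller than $u_0$ and
much larger than $u_2$ for this second estimate to work for both items. While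
\eqref{eq:bands} holds, $y_1$ and $y_2$ are at least $u_1/4$ apart.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[->] (0,0)--(11.6,0);
\draw[line width=2.4pt] (1.9,0)--(4.1,0);
\draw[line width=2.4pt] (6,0)--(10.6,0);
\foreach \x in {0.3,1.9,4.1,6,10.6} \draw (\x,-0.13)--(\x,0.13);
\node[below] at (0.3,-0.15) {\small$\beta$};
\node[below] at (1.9,-0.15) {\small$\beta+\frac{u_2}2$};
\node[below] at (4.1,-0.15) {\small$\beta+\frac{u_1}4$};
\node[below] at (6,-0.15) {\small$\beta+\frac{u_1}2$};
\node[below] at (10.6,-0.15) {\small$\beta+\frac{u_0}4$};
\fill (2.75,0) circle (2.2pt);
\node[above] at (2.75,0.1) {\small$y_2$};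
\fill (7.9,0) circle (2.2pt);
\node[above] at (7.9,0.1) {\small$y_1$};
\draw (7.7,0.65)--(7.7,0.8)--(8.15,0.8)--(8.15,0.65);
\node[above] at (7.93,0.8) {\small$[q,q+\ell)$};
\end{tikzpicture}
\caption{The values of $W$ in one module (not to scale). The second item is kept while its
position $y_2$ is in the left thick band, the first one while $y_1$ is in the right thick
band. The bands move up with $\beta$ and are always $u_1/4$ apart. An interval $[q,q+\ell)$
containing the current position is assigned to the identity of the item.}\label{fig}
\end{figure}

\subsection*{Nesting}
To code further bits we start a new \emph{module} of the same kind inside the part of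
$[\sigma_j]$ that we have raised. It has its own minimum $\beta'$ and a tiny scale
$u_0'$, and we take $y_j=\beta'$ as the position of the item. All reals $X$ that the new module
finally produces will have $W(X)$ between the limit of $\beta'$ and that limit plus $u_0'$.
So we announce an interval
$[q,q+\ell)$, where $q$ is the current position and $\ell=2u_0'$: whoever finds $W(X)$ in
this interval may conclude $\sigma_j\prec X$. This announcement covers all these reals as long as
$\beta'$ stays below $q+\ell/2$. It cannot be withdrawn, but $\beta'$
increases in time. When it has increased by $\ell/2$, we announce $[\beta',\beta'+\ell)$, too.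
In this way each item leaves a trail of intervals.

\subsection*{Old trails}
At any one time the two items of a module are far apart. But all positions move up, and an item may come to a
place where an item with a different identity left its trail earlier. Then we give up its module,
push the item across the trail, which
costs as much as the trail is long, and start a new module beyond it. The new module must also stay
away from the trail that the same item left with its earlier modules, because there the earlier
modules may have announced identities that now are wrong; so we push across the item's own old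
trail as well.

Two estimates keep trails short. Suppose $\beta'$ has risen by
$\ell/2$, and $\lambda$ is the block in which the minimum was attained. Either $S(\lambda)$ has risen
by at most $\ell/4$, and Lemma~\ref{lem:tree} charges the opponent $(d'+1)\ell/4$ for a
new interval of length $\ell$. Or $S(\lambda)$ has risen by more than $\ell/4$. Then one of
boundedly many strings has increased its weight, to a value that is at least a constant times
$\ell$. Since weights are powers of two
that are at most $1$, this happens only
$O(\log\frac1\ell)$ times. The constants here depend on the root $\pi'$ and on $d'$ but not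
on $\ell$. As $\ell\log\frac1\ell\to0$, a choice of $\ell$ \emph{after} $\pi'$ and $d'$ makes this part small as well.

\subsection*{Termination}
There is one more danger. The position of an item may converge to the left endpoint $a$ of an
old interval of another identity. New intervals must avoid the old one; so as the item creeps up towards $a$, it
might be given shorter and shorter intervals, each used up after a while, and never settle.
We therefore also forbid the stretch to the left of an old interval, of the same length as
that interval. If an item outside this stretch is still hindered by an interval to its right,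
that interval must be shorter than $\ell$. We make sure that a new $\ell$ is at most
as long as all existing intervals; so the hindering interval is more recent than the current $\ell$.
But recent intervals of the other item are far away by \eqref{eq:bands}.

\section{The construction}\label{sec:construction}

We describe the run with parameter $c\in\omega$; it enumerates a set $L_c$. Everything is
uniform in $c$.

\subsection*{Demands and pushes}
A \emph{demand} $\langle k,\eta\rangle$, where $k$ is an integer, means: enumerate
$(k-c,\eta)$ into $L_c$, and do not start the next step before a stage $t$ with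
$K_{V,t}(\eta)\le k$. We then say that the demand is met. Its \emph{amount} is $2^{-k}$. (We shall see in
Lemma~\ref{lem:budget} that $k>c$ for every demand ever made.) For a string $\rho$ and a dyadic rational
$a=\sum_{i=1}^r2^{-k_i}>0$ with $k_1<\dots<k_r$,
\[
\mathrm{push}(\rho,a)\quad\text{means: demand }\langle k_i,\rho0^i\rangle\text{ for }i=1,\dots,r.
\]
Its amount is $a$. When these demands are met, at stage $t'$ say,
\begin{equation}\label{eq:push}
S_{t'}(\rho0^r)\ge S_{t'}(\rho)+a .
\end{equation}

\subsection*{Modules}
The $i$-th module to be created, $i\ge1$, say $\mathcal M$, gets the following data.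
\begin{itemize}
\item The budget $\delta=2^{-i-c-1}$.
\item A root $\pi$, which is $t$-fresh for the stage $t$ of creation; so $C_t(\pi)=0$
then.
\item A power of two $R\ge40/\delta$, and $d$ with $d+1\ge16/\delta$ and $d\ge d_{\min}$. The number
$d_{\min}\ge1$ is prescribed by the parent module; for module 1 it is $1$.
\item Scales $u_0,\ u_1=u_0R^{-1},\ u_2=u_0R^{-2}$. Here $u_0\le1$ is a power of two
prescribed by the parent; for module 1 it is $1$.
\item The integer $N=2+\frac4{u_0}+\frac6{u_1}+\frac2{u_2}$, which will bound the
number of items, and a $g$ with $2^g>N+1$.
\item $\varepsilon=\delta/(8N)$, and an integer $D\ge1$ with $D+1\ge32N/\delta$, to be used as the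
$d_{\min}$ of the children of $\mathcal M$.
\end{itemize}

As in Section~\ref{sec:tree}, the extensions of $\pi$ of length $|\pi|+d$ are the blocks of
$\mathcal M$. The \emph{identities} of $\mathcal M$ are the extensions of $\pi$ of length
$|\pi|+d+g$; each block contains $2^g$ of them. An identity is \emph{unused} until it is
marked used. Let $U_{\mathcal M}$ be the union of the cylinders $[\sigma]$ of the unused
identities $\sigma$, and $\beta_{\mathcal M}=\min_{U_{\mathcal M}}W_t$, where $t$ is the
current stage. At the creation of $\mathcal M$ all identities are unused, so then
$U_{\mathcal M}=[\pi]$ and $\beta_{\mathcal M}=S_t(\pi)$.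

$\mathcal M$ has two \emph{slots}, $j=1,2$. A slot is empty or holds an \emph{item}. An item
has an identity $\sigma$, used by no other item, and a \emph{position} $y$. It is
\begin{itemize}
\item \emph{unplaced}, with a string $\rho\succ\sigma$; then $y=\min_{[\rho]}W_t$; or
\item \emph{placed}, with a child module $\mathcal M'$ whose root $\pi'$ extends $\sigma$; then
$y=\beta_{\mathcal M'}$. It then has a length $\ell$ and a last assigned interval $[q,q+\ell)$.
\end{itemize}
A period during which an item is placed with one child module is called a \emph{track} of the item.

$\mathcal M$ \emph{assigns} half-open intervals to identities; assignments are never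
withdrawn. Given an item with identity $\sigma$, at a given moment let
\begin{itemize}
\item $O$ be the union of all intervals assigned so far by $\mathcal M$ to identities
other than $\sigma$;
\item $F$ be the union of the \emph{fat} intervals $[p-\ell',p+\ell')$ over these
intervals $[p,p+\ell')$;
\item $\mathrm{Own}$ be the union of the intervals assigned so far to $\sigma$, and
$Z=F\cup\mathrm{Own}$.
\end{itemize}

\subsection*{The run}
\emph{Step $0$.} Let $t_0=0$ and create module 1, with the empty string as its root.

\smallskip\noindent
\emph{Step $s\ge1$.} Let $t=t_s$ be the least $t>t_{s-1}$ at which all earlier demands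
are met; if there is none, the run stalls forever. Treat the modules that were created before
step $s$ and are still live, in order of creation; a module killed meanwhile is skipped.
(Killing a module kills all its descendants.) To treat $\mathcal M$, with
$\beta=\beta_{\mathcal M}$, go through the phases (a), (b), (c), (d), and in each phase
through slot 1, then slot 2.

\begin{itemize}
\item[(a)] \emph{Discard} the item of slot $j$ if $y<\beta+u_j/2$ (a \emph{low failure}) or
$y>\beta+u_{j-1}/4$ (a \emph{high failure}). The slot becomes empty, and the child
module, if any, is killed.

\item[(b)] \emph{Rezone.} Consider a placed item for which $q':=\beta_{\mathcal M'}\ge q+\ell/2$. If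
$q'\notin F$ and $[q',q'+\ell)\cap O=\emptyset$, assign $[q',q'+\ell)$ to $\sigma$; this is
now the last interval. Otherwise \emph{unplace} the item: kill $\mathcal M'$, and let $\rho$ be a
$t$-fresh string extending an unused identity of $\mathcal M'$ with $S_t(\rho)=q'$.

\item[(c)] \emph{Push or place.} Consider an unplaced item. If $y\in Z$, let
$e=\min\{v\ge y:v\notin Z\}$, choose a $t$-fresh $\hat\rho\succeq\rho$ with
$S_t(\hat\rho)=y$, perform $\mathrm{push}(\hat\rho,e-y)$, and replace $\rho$ by $\hat\rho0^r$,
with $r$ as in the push. If $y\notin Z$, \emph{place} the item: create a child module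
$\mathcal M'$ with a $t$-fresh root $\pi'\succeq\rho$ such that $S_t(\pi')=y$, and with $d_{\min}=D$. First
choose its $R'$ and $d'$; then choose a power of two $\ell$ such that
\begin{itemize}
\item[(L1)] $\ell\le u_2/16$;
\item[(L2)] $\ell$ is at most the length of every interval assigned so far by $\mathcal M$;
\item[(L3)] $[y,y+\ell)\cap O=\emptyset$;
\item[(L4)] $\ell\,(1+\Lambda(\ell))\le\varepsilon2^{-k}$, where this is the $k$-th placement
in $\mathcal M$, $k\ge1$, and
\[
\Lambda(\ell)=\bigl(|\pi'|+2^{d'+1}\bigr)\Bigl(\log_2\frac{8(|\pi'|+d'+1)}{\ell}+1\Bigr).
\]
\end{itemize}
Let the scale $u_0'$ of $\mathcal M'$ be $\ell/2$, and assign $[y,y+\ell)$ to $\sigma$.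

\item[(d)] \emph{Fill} (or \emph{activate}) each empty slot $j$: choose an unused identity
$\sigma$ on whose cylinder the current $\beta_{\mathcal M}$ is attained and a $t$-fresh
$\rho'\succeq\sigma$ with $S_t(\rho')=\beta_{\mathcal M}$; mark $\sigma$ used; perform
$\mathrm{push}(\rho',u_j)$. The new item is unplaced, with identity $\sigma$ and $\rho=\rho'0$.
\end{itemize}

All positions and endpoints are dyadic rationals, and all choices can be made computably
by the remarks on fresh strings in Section~\ref{sec:weights}. The minimum $e$ exists because $Z$
is a finite union of half-open intervals $[\cdot,\cdot)$. (L3) can be satisfied because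
$y\notin F\supseteq O$ and $O$ is a finite union of such intervals, too; (L4) because
$\pi'$ and $d'$ are fixed before $\ell$ and $\ell\Lambda(\ell)\to0$ as $\ell\to0$. The only
thing that could go wrong is that unused identities are lacking; Lemma~\ref{lem:activations}
excludes this.

\subsection*{Immediate facts}
By a \emph{moment} we mean a point of the run. Quantities at a moment of step $s$ are computed with
$t=t_s$.

\begin{itemize}
\item[(F0)] \emph{During the treatment of $\mathcal M$ in a step, $\beta_{\mathcal M}$ and the
positions of its items do not change from the start of \textup{(a)} to the start of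
\textup{(d)}.} Indeed, $t$ is fixed; $U_{\mathcal M}$ changes only in (d); and the
children of $\mathcal M$, created after $\mathcal M$, are treated after it. When an item is
pushed, unplaced or placed, its position afterwards is the value of $W_t$ on the cylinder of
a $t$-fresh string, which was chosen so that this value is the old position.

\item[(F1)] \emph{The position $y$ of an item never decreases. After}
$\mathrm{push}(\hat\rho,e-y)$ \emph{in} (c) \emph{is met, the position is at least $e$.} The position is the minimum of $W_t$ over
a clopen set which only shrinks: it is $[\rho'0]$ at first, and later it becomes successively a smaller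
$[\rho]$, or $U_{\mathcal M'}\subseteq[\pi']\subseteq[\rho]$, or a cylinder
inside $U_{\mathcal M'}$. In particular the set is always contained in $[\rho'0]$. After the
push the set is contained in $[\hat\rho0^r]$, so once the push is met, the position is at least
$S(\hat\rho0^r)\ge y+(e-y)=e$ by \eqref{eq:push} and $S_t(\hat\rho)=y$.

\item[(F2)] \emph{During the treatment of $\mathcal M$, after} (a) \emph{and before} (d),
\emph{each item present satisfies \eqref{eq:bands}.} This holds at the end of (a) and persists by (F0).
So $\beta\le y_j\le\beta+u_0/4$, and if both slots are occupied,
$y_1-y_2\ge\frac12u_1-\frac14u_1=\frac14u_1$.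

\item[(F3)] \emph{Intervals of different tracks of one item are disjoint.} At a
placement $y\notin\mathrm{Own}$. For each earlier own interval $[q_i,q_i+\ell_i)$ we have $y\ge q_i$, since
$q_i$ was the position when it was assigned. Hence $y\ge q_i+\ell_i$, and all intervals of
the new track start at or after $y$.

\item[(F4)] \emph{Intervals assigned by one module to different identities are disjoint.}
When it is assigned, an interval is disjoint from the current $O$, by (b) and (L3).
\end{itemize}

\section{Budgets}\label{sec:budgets}

We bound, for each module, first the number of its items, then the total length of the trails, and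
finally the amount of its demands. The statements of this section hold at every moment of the run,
for every $c$; they do not presuppose that the demands are eventually met. Recall that
$C(\pi)\le\sum_\sigma w(\sigma)\le1$ for all strings $\pi$.

\begin{lemma}\label{lem:activations}
In each module, slot $j$ is activated at most
$1+\frac4{u_{j-1}}+\frac2{(d+1)u_j}$ times. There are at most $N$ activations, every
block always contains an unused identity, and the activation pushes have total amount at most
$\delta/2$.
\end{lemma}

\begin{proof}
Suppose some module is activated more often than its own $N$ allows. Consider the run up to and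
including the first activation that is the $(N+1)$-st one in its module. Up to then every
module has used at most $N+1<2^g$ identities (with its own $N$ and $g$), so every block
contains an unused identity, all positions and all $\beta$'s are defined, and
Lemma~\ref{lem:tree} is applicable to every module (with $U=U_{\mathcal M}$). The counts below,
made for this part of the run, show that there were at most $N$ activations in that module,
a contradiction. So no module has more than $N$ activations, every block always contains an
unused identity, and the counts are valid at all moments.

\emph{High failures.} Let an item of slot $j$ be activated at the moment $a$, before its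
identity is marked used, and fail high at the moment $b$. Its position at $b$ is $W_b(x)$
for some $x\in[\rho'0]$, and $W_a(x)=S_a(\rho')=\beta(a)$. The increase from $W_a(x)$ to $W_b(x)$
takes place on prefixes of $\pi$ and on proper extensions of $\pi$, so
\[
y(b)-\beta(a)\le\bigl(S_b(\pi)-S_a(\pi)\bigr)+\bigl(C_b(\pi)-C_a(\pi)\bigr).
\]
Also $\beta-S(\pi)$ is nondecreasing, so $\beta(b)\ge\beta(a)+S_b(\pi)-S_a(\pi)$. Therefore
$u_{j-1}/4<y(b)-\beta(b)\le C_b(\pi)-C_a(\pi)$. The lives of the items of one slot do not
overlap and $C(\pi)\le1$, so slot $j$ has at most $4/u_{j-1}$ high failures.

\emph{Low failures.} Let $a$ be as before, $b$ the moment of a low failure, and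
$\lambda\preceq\sigma$ the block containing the identity. At $b$, which is in a later step,
the activation push is met. By (F1) and \eqref{eq:push},
\begin{align*}
y(b)\ge S_b(\rho'0)&\ge S_b(\rho')+u_j\\
&\ge S_b(\lambda)+\bigl(S_a(\rho')-S_a(\lambda)\bigr)+u_j
=\beta(a)+S_b(\lambda)-S_a(\lambda)+u_j ,
\end{align*}
since $S(\rho')-S(\lambda)$ does not decrease and $S_a(\rho')=\beta(a)$. Low failure means
$\beta(b)>y(b)-u_j/2$, so $\beta(b)-\beta(a)\ge S_b(\lambda)-S_a(\lambda)+u_j/2$. At $a$ the
minimum is attained in $U\cap[\lambda]$. Thus the periods from activation to low failure
satisfy the hypotheses of Lemma~\ref{lem:tree} with $h=u_j/2$. As $C(\pi)\le1$, slot $j$ has at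
most $\frac2{(d+1)u_j}$ low failures.

Each activation of a slot other than the first is preceded by a discard of its own. This
gives the first bound. The sum over $j$ is at most
$2+\frac4{u_0}+\frac4{u_1}+\frac2{u_1}+\frac2{u_2}=N$. The total amount is at most
\[
\sum_{j=1,2}\Bigl(u_j+\frac{4u_j}{u_{j-1}}+\frac2{d+1}\Bigr)
\le\frac2R+\frac8R+\frac4{d+1}\le\frac\delta4+\frac\delta4,
\]
by $R\ge40/\delta$ and $d+1\ge16/\delta$.
\end{proof}

The next lemma bounds the trails. It is here that the \emph{children} need a large depth.

\begin{lemma}\label{lem:trails}
All intervals assigned by a module $\mathcal M$ together have length at most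
$\delta/(4N)$. Moreover, a track with length $\ell$ and child $\mathcal M'$ has, at any moment,
assigned at most
$1+\Lambda(\ell)+\frac{4C}{(d'+1)\ell}$ intervals, where $C$ is the value of $C(\pi')$ at the most
recent of these assignments.
\end{lemma}

\begin{proof}
Consider a track with child $\mathcal M'$, up to some moment, and let $\beta'=\beta_{\mathcal M'}$. Let
$a_1<a_2<\cdots$ be the moments at which its intervals are assigned. The $k$-th interval starts at $\beta'(a_k)$, and
by (b) $\beta'(a_{k+1})\ge\beta'(a_k)+\ell/2$. Let $\lambda_k$ be a block of $\mathcal M'$
in which $\beta'(a_k)$ is attained. Call an index $k$ for which $a_{k+1}$ exists \emph{quiet} if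
$S_{a_{k+1}}(\lambda_k)-S_{a_k}(\lambda_k)\le\ell/4$, and \emph{loud} otherwise.

If $k$ is quiet, then
$\beta'(a_{k+1})-\beta'(a_k)\ge S_{a_{k+1}}(\lambda_k)-S_{a_k}(\lambda_k)+\ell/4$. By
Lemma~\ref{lem:tree}, applied to $\mathcal M'$ with $h=\ell/4$ and $b_k=a_{k+1}$, there are
at most $\frac{4C}{(d'+1)\ell}$ quiet $k$.

Let $k$ be loud, and let $H=|\pi'|+d'+1$, the number of prefixes of $\lambda_k$. The prefixes whose
weight at $a_{k+1}$ is less than $\ell/(8H)$ contribute at most $\ell/8$ to the increase of
$S(\lambda_k)$, which exceeds $\ell/4$. So some prefix $\nu$ of $\lambda_k$ has
increased its weight between $a_k$ and $a_{k+1}$, to a value that is at least $\ell/(8H)$.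
Weights are powers of two that are at most $1$, so a given $\nu$ can play this role for at most
$\log_2\frac{8H}\ell+1$ indices $k$. The prefixes of blocks of $\mathcal M'$ are
the $|\pi'|$ proper prefixes of $\pi'$ and fewer than $2^{d'+1}$ extensions of $\pi'$.
Hence there are at most $\Lambda(\ell)$ loud $k$. This proves the second statement.

So the track contributes a length of at most $\ell(1+\Lambda(\ell))+\frac{4C}{d'+1}$, and here
$d'\ge D$. By (L4), the first terms, summed over all tracks of items of $\mathcal M$, give at most
$\sum_{k\ge1}\varepsilon2^{-k}\le\varepsilon$. Each $C$ is an increase of the weight on the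
proper extensions of $\pi'$ during the track, since this weight was $0$ at the start. Tracks of different items
live in disjoint cylinders, their identities being distinct and of the same length; tracks of one item
occupy disjoint periods of time. So the values $C$ sum to at most $\sum_\sigma w(\sigma)\le1$. The
total length is at most $\varepsilon+\frac4{D+1}\le\frac\delta{8N}+\frac\delta{8N}$.
\end{proof}

\begin{lemma}\label{lem:budget}
The demands made by a module have total amount at most its $\delta$. Every demand
$\langle k,\eta\rangle$ satisfies $k>c$, and
$\sum_{(\kappa,\eta)\in L_c}2^{-\kappa}<1$.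
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:activations} it suffices for the first statement to show that the pushes of
phase (c) have total amount at most $\delta/2$. The amount of such a push is the length of
$[y,e)\subseteq Z$. For one item these ranges are disjoint, because when the next push
takes place, the position is at least $e$ by (F1). They are all contained in the union of the fat
intervals of $\mathcal M$, including those around the item's own intervals, and by
Lemma~\ref{lem:trails} this union has measure at most $2\cdot\delta/(4N)$. There are at most $N$
items, so the total amount is at most $\delta/2$.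

Since $\delta\le2^{-c-2}$, each demand has $2^{-k}\le2^{-c-2}$, so $k>c$. Finally, summing over
all modules, $\sum_{(\kappa,\eta)\in L_c}2^{-\kappa}\le2^c\sum_{i\ge1}2^{-i-c-1}<1$.
\end{proof}

By Lemmas~\ref{lem:budget} and~\ref{lem:pay} there is a $c$ such that $K_V(\eta)\le\kappa+c$ for all
$(\kappa,\eta)\in L_c$; that is, for which every demand is eventually met. \textbf{We fix such a $c$
from now on.} For this $c$ the run has infinitely many steps.

\section{Convergence and consistency}\label{sec:convergence}

Two things remain to be shown about the run: that the items settle, and that announcements made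
anywhere in the run never contradict each other.

\begin{lemma}\label{lem:convergence}
In a module $\mathcal M$ that is never killed, each slot eventually holds a permanent item. A permanent item
is eventually placed forever with one child module, which is then never killed, and this last
track has a final last interval.
\end{lemma}

\begin{proof}
A slot is activated only finitely often by Lemma~\ref{lem:activations}, and in each step in which
$\mathcal M$ is treated, phase (d) leaves it occupied. This proves the first statement.

Consider a permanent item of $\mathcal M$. Its position $y$ is nondecreasing and at most $1$. Let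
$y^*=\lim y$ and $\theta=u_1/4$. By (L1) all lengths assigned in $\mathcal M$ are at most
$u_2/16\le\theta/8$. Let $T$ be a moment after the activation of the item such that
$y>y^*-\theta/8$ at all later moments.

\emph{Recent foreign intervals are far away.} Let $[p,p+\ell')$ be assigned by $\mathcal M$
after $T$ to another identity. It is assigned to the item of the other slot, in phase (b) or (c),
and $p$ is the position of that item. By (F2), $p\ge y+\theta$ or $p\le y-\theta$ at that
moment. Hence
\begin{equation}\label{eq:far}
p>y^*+\tfrac78\theta\qquad\text{or}\qquad p\le y^*-\theta .
\end{equation}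
As $\ell'\le\theta/8$, the fat interval $[p-\ell',p+\ell')$ does not contain the position of our
item from then on.

\emph{Events with the position in $F$.} It follows that after $T$, $y\in F$ can only be due to one of the
finitely many fat intervals existing at $T$. Suppose that after $T$ the item is unplaced in (b) with
$q'\in F$, or treated in (c) with $y\in F$, and let $J$ be a fat interval existing at $T$ that
contains the position. In both cases phase (c) of the same step makes
a push to a point $e\notin Z$ with $e\ge y$. As $y\in J\subseteq Z$, the point $e$ is not to the
left of the right endpoint of $J$. So by (F1), once the push is met, the position never returns to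
$J$. Hence there are finitely many such events.

\emph{Unplacings with $q'\notin F$.} Suppose that after $T$ the item is unplaced in (b) with
$q'\notin F$. Then $[q',q'+\ell)$ meets some interval $[a,a+\ell_a)$ assigned to another
identity. So $a<q'+\ell$ and $q'<a+\ell_a$. Since
$q'\notin[a-\ell_a,a+\ell_a)$, we get $q'<a-\ell_a$, and hence $\ell_a<a-q'<\ell$. By (L2),
$[a,a+\ell_a)$ was assigned after the current track had begun. If that track began
after $T$, then \eqref{eq:far} applies with $p=a$; as $a>q'>y^*-\theta/8$, it yields
$a>y^*+\frac78\theta$, contradicting $a<q'+\ell\le y^*+\frac18\theta$. So such an unplacing can only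
end the track that was current at $T$; it happens at most once after $T$.

\emph{Conclusion.} Thus there are finitely many unplacings. While the item is unplaced, each
step makes a push or a placement. The pushes with $y\in F$ are finite in number. A push with
$y\in\mathrm{Own}\setminus F$ occurs at most once in each unplaced period: its end $e$ is not in
$\mathrm{Own}$, and $e\ge y\ge q_i$ for every own interval $[q_i,q_i+\ell_i)$, so
$e\ge q_i+\ell_i$ for all of them; and $\mathrm{Own}$ does not change while the item is
unplaced. So every unplaced period ends with a placement, and the item is finally placed forever. Its last child is never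
killed. By Lemma~\ref{lem:trails}, with $C\le1$, the last track assigns only finitely many intervals.
\end{proof}

\begin{lemma}\label{lem:consistency}
Let $I,I'$ be intervals assigned to $\sigma,\sigma'$ by any modules, live or killed. If
$I\cap I'\ne\emptyset$, then $\sigma$ and $\sigma'$ are comparable.
\end{lemma}

\begin{proof}
\emph{Containment.} Let $\mathcal M'$ be a child of $\mathcal M$, for an item with identity
$\sigma$. We claim that each interval assigned by $\mathcal M'$ is contained in an interval assigned by $\mathcal M$ to
$\sigma$ during the track of $\mathcal M'$. When $\mathcal M'$ is treated in a step, $\mathcal M$ has already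
been treated in that step without ending the track. So by (b) the last interval
$[q,q+\ell)$ satisfies $q\le\beta_{\mathcal M'}<q+\ell/2$, and $\beta_{\mathcal M'}$ keeps its
value until phase (d) of $\mathcal M'$. An interval assigned by $\mathcal M'$ in this step starts at a
position in $[\beta_{\mathcal M'},\beta_{\mathcal M'}+u_0'/4]$, by (F2), and has length at most
$u_2'/16\le u_0'/16$, by (L1). As $u_0'=\ell/2$, it is contained in
$[q,\,q+\frac\ell2+\frac5{16}\cdot\frac\ell2)\subseteq[q,q+\ell)$. By iteration, an interval
assigned by $\mathcal M'$ or by any descendant of $\mathcal M'$ is contained in an interval assigned by $\mathcal M$ to $\sigma$ during the track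
of $\mathcal M'$.

\emph{Comparability.} If one module assigned both $I$ and $I'$, then $\sigma=\sigma'$ by (F4).
Next suppose that the module of $I'$ is a proper descendant of the module of $I$, below an item of the latter
with identity $\sigma''$. Then $I'\subseteq I''$ for an interval $I''$ assigned to $\sigma''$
by the module of $I$. As $I\cap I''\ne\emptyset$, (F4) gives $\sigma''=\sigma$. The root of
every module below this item extends $\sigma$, so $\sigma\prec\sigma'$. If the module of $I$ is a proper
descendant of that of $I'$, exchange the roles. Otherwise let $\mathcal C$ be the least common ancestor of the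
two modules; it exists because all modules descend from module 1. Then $I$ and $I'$ are contained in
intervals assigned by $\mathcal C$ during the tracks of two different children. These intervals are
disjoint, by (F4) if the children belong to different items, and by (F3) if they belong to two tracks of one
item. This contradicts $I\cap I'\neq\emptyset$.
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:proofA}

\subsection*{The functional}
Let $\Phi^z$ output the union of all $\sigma$ such that $z\in I$ for some interval $I$
assigned to $\sigma$ in the run with the fixed $c$. The intervals have dyadic endpoints and the form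
$[\cdot,\cdot)$, so $z\in I$ is decided by finitely many bits of the expansion of $z$. By
Lemma~\ref{lem:consistency} the strings $\sigma$ belonging to one $z$ are pairwise comparable.

\subsection*{The reals $X_A$}
Let $\mathcal M_0$ be module 1, which is never killed. Given $\mathcal M_k$, never
killed, let $\sigma_k$ be the identity of the permanent item in its slot $A(k)+1$, and let
$\mathcal M_{k+1}$ be the permanent child module of this item (Lemma~\ref{lem:convergence}). Let
$\pi_k$ be the root of $\mathcal M_k$. Then $\pi_k\prec\sigma_k\prec\pi_{k+1}$, and we put
$X=X_A=\bigcup_k\sigma_k$. The string $\sigma_k$ depends only on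
$A\upharpoonright(k+1)$, and the two permanent identities of one module are distinct and of
the same length. So $A\mapsto X_A$ is continuous and injective.

\subsection*{Recovering $X_A$}
Let $I_k=[q_k,q_k+\ell_k)$ be the final interval of $\sigma_k$ in $\mathcal M_k$. We show
that $W(X)\in I_k$ for all $k$. Let $\beta_k$ be the limit of the nondecreasing quantity
$\beta_{\mathcal M_k}$, and let $u^{(k)}_j$ be the scales of $\mathcal M_k$.

First, $W(X)=\lim_k\beta_k$. Put $r_k=\sum_{|\sigma|>|\pi_k|}w(\sigma)$; this tends to
$0$. For all $x\in[\pi_k]$ and all $t$ we have $S_t(\pi_k)\le W_t(x)\le S(\pi_k)+r_k$. Hence both $\beta_k$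
and $W(X)$ lie in $[S(\pi_k),S(\pi_k)+r_k]$.

Next, the position of the permanent item considered in $\mathcal M_k$ is eventually
$\beta_{\mathcal M_{k+1}}$, so taking limits in (F2) we get
\[
\beta_k\le\beta_{k+1}\le\beta_k+\tfrac14u_0^{(k)} .
\]
Moreover, $u_0^{(k+1)}=\ell_k/2\le u_2^{(k)}/32\le u_0^{(k)}/32$ by (L1), so
$\sum_{i>k}\frac14u^{(i)}_0<u_0^{(k+1)}$. Finally, since $\mathcal M_{k+1}$ is permanent and
$I_k$ is final, $q_k\le\beta_{\mathcal M_{k+1}}<q_k+\ell_k/2$ after phase (b) of
$\mathcal M_k$ in all sufficiently late steps, so
$q_k\le\beta_{k+1}\le q_k+\ell_k/2$. Altogether,
\[
q_k\le\beta_{k+1}\le W(X)\le\beta_{k+1}+\sum_{i>k}\tfrac14u^{(i)}_0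
<q_k+\tfrac{\ell_k}2+u_0^{(k+1)}=q_k+\ell_k .
\]

So every $\sigma_k$ is among the strings output by $\Phi^{W(X)}$. Any other output is comparable with
all $\sigma_k$, hence is a prefix of $X$. Thus $\Phi^{\hat\Omega_V(X)}=X$.

\subsection*{Degrees}
``This item is discarded at some later step'' and ``this child module is killed at some
later step'' are $\Sigma^0_1$ events. So $\emptyset'$ can find, uniformly, the permanent
items of a module that is never killed, and their permanent children. Hence
$X_A\le_TA\oplus\emptyset'$. Conversely, $A\le_TX_A\oplus\emptyset'$: knowing
$\mathcal M_k$, find its two permanent identities and see which of them is a prefix of $X_A$; this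
gives $A(k)$ and $\mathcal M_{k+1}$. This completes the proof of Theorem~\ref{thm:A}. \qed

\section{$K$-trivial reals}\label{sec:B}

The implication asked for in Question~\ref{q} fails for every optimal $V$; its converse holds for
every optimal $V$.

\begin{theorem}\label{thm:B}
Let $V$ be an optimal prefix-free machine. If $X$ is $K$-trivial, then
$\hat\Omega_V(X)\equiv_T\emptyset'\ge_TX$. Hence
$\{X: X\text{ is $K$-trivial}\}\subsetneq\{X:\hat\Omega_V(X)\ge_TX\}$.
\end{theorem}

The idea is that $\hat\Omega_V(X)$ is random, and that it is a difference of two left-c.e.\ reals; a
real with both properties is Turing equivalent to $\emptyset'$. The proof uses the following published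
facts. In (ii), $K_s$ is a computable approximation of $K$, nonincreasing in $s$.
\begin{enumerate}
\item[(i)] $K$-trivial reals are low for $K$: $K(m)\le K^X(m)+O(1)$ \cite{nies}.
\item[(ii)] A $K$-trivial $X$ has a computable approximation $(X_s)$ with
$\sum_s\mathbf c(x_s,s)<\infty$. Here $x_s$ is the least $x<s$ with
$X_{s-1}(x)\ne X_s(x)$, and $\mathbf c(x,s)=\sum_{x<n\le s}2^{-K_s(n)}$; the term is $0$ if there
is no such $x$ (Nies; see \cite[Section 5.5]{niesbook}).
\item[(iii)] A Martin-L\"of random real that is a difference of two left-c.e.\ reals is left-c.e.\ or right-c.e.\
\cite{rz}; see \cite[Section 9.2]{dh}.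
\item[(iv)] A Martin-L\"of random left-c.e.\ real is Turing equivalent to $\emptyset'$.
\end{enumerate}

\begin{proof}[Proof of Theorem \ref{thm:B}]
Let $\beta=\hat\Omega_V(X)$.

\emph{$\beta$ is random.} Let $\beta_s=\sum_{n\le s}2^{-K_{V,s}(X\upharpoonright n)}$, which is
computable from $X$ and increases to $\beta$. Given $n$, let $r$ be the number with binary expansion
$0.(\beta\upharpoonright n)$, so $r\le\beta\le r+2^{-n}$. From $\beta\upharpoonright n$ and $X$ we compute
an $s$ with $\beta_s>r-2^{-n}$; put $m=s+1$. The term of length $m$ does not occur in $\beta_s$,
so $2^{-K_V(X\upharpoonright m)}\le\beta-\beta_s<2^{1-n}$, that is,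
$K_V(X\upharpoonright m)>n-1$. On the other hand, by optimality, $K$-triviality and (i),
\[
K_V(X\upharpoonright m)\le K(X\upharpoonright m)+O(1)\le K(m)+O(1)\le K^X(m)+O(1)\le
K^X(\beta\upharpoonright n)+O(1),
\]
the last step because $m$ is computed from $\beta\upharpoonright n$ and $X$. So
$K^X(\beta\upharpoonright n)\ge n-O(1)$; that is, $\beta$ is Martin-L\"of random, even relative to $X$.

\emph{$\beta$ is a difference of left-c.e.\ reals.} Applying the universality of $\mathbb U$ to the machine
$p\mapsto|V(p)|$ we get a $b$ with $K(|\sigma|)\le K_V(\sigma)+b$ for all $\sigma$. Replace
$K_{V,s}(\sigma)$ by $\max(K_{V,s}(\sigma),K_s(|\sigma|)-b)$. This is still nonincreasing in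
$s$ with limit $K_V(\sigma)$, so we may assume $K_s(|\sigma|)\le K_{V,s}(\sigma)+b$ for
all $s,\sigma$. Put
$\hat\Omega_s(Y)=\sum_{n\le s}2^{-K_{V,s}(Y\upharpoonright n)}$ and
$\gamma_s=\hat\Omega_s(X_s)$. Then
\[
\gamma_s-\gamma_{s-1}=\bigl[\hat\Omega_s(X_s)-\hat\Omega_s(X_{s-1})\bigr]
+\bigl[\hat\Omega_s(X_{s-1})-\hat\Omega_{s-1}(X_{s-1})\bigr].
\]
The second bracket is nonnegative. If $x_s$ does not exist, then $X_s\upharpoonright
s=X_{s-1}\upharpoonright s$ and the first bracket is $0$. Otherwise only the terms with $x_s<n\le s$
in the first bracket do not cancel,
and each of the two sums over these $n$ is at most $\sum_{x_s<n\le s}2^{b-K_s(n)}=2^b\mathbf c(x_s,s)$.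
So the first brackets have absolute value at most $2\cdot2^b\mathbf c(x_s,s)$, which is summable.

Moreover $\gamma_s\to\beta$. Indeed, $\gamma_s\le\hat\Omega_V(X_s)\to\hat\Omega_V(X)$, because
$\hat\Omega_V$ is continuous; and for each $k$, as $X_s\upharpoonright k=X\upharpoonright k$
for almost all $s$, $\liminf_s\gamma_s\ge\sum_{n\le k}2^{-K_V(X\upharpoonright n)}$. Since
$(\gamma_s)$ converges and the first brackets are summable, so are the second brackets. Hence
$\beta$ is $\gamma_0$ plus the sum of all positive parts of the brackets minus the sum of all negative parts, a difference of
two left-c.e.\ reals.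

By (iii), $\beta$ or $1-\beta$ is a random left-c.e.\ real, so $\beta\equiv_T\emptyset'$ by (iv),
and $\emptyset'\ge_TX$ by Fact~\ref{fact:chaitin}. The inclusion is strict by
Corollary~\ref{cor:answer}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{omega} \emph{Chaitin's $\Omega$ As A Continuous Function},
\texttt{http://www.math.wisc.edu/\~{}jmiller/Papers/omega\_function.pdf}.

\bibitem{dh} Downey and Hirschfeldt, \emph{Algorithmic Randomness and Complexity},
Section 9.2.

\bibitem{nies} Nies, \emph{Lowness properties and randomness}, 2005.

\bibitem{niesbook} \emph{Computability and Randomness}, Section 5.5.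

\bibitem{rz} Rettinger and Zheng, 2005.
\end{thebibliography}

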